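# Sector lengths of many qubits: when the product state is the maximizer

## 1. Two-body correlations of three or more qubits

Let $\rho$ be a state (density matrix) of $n$ qubits, and write $I$ for the identity. An $n$-qubit Pauli operator is a tensor product of factors from $\{I,X,Y,Z\}$. For $S\subseteq\{1,\dots,n\}$ let $\mathcal B_S$ be the set of those Pauli operators whose factors are in $\{X,Y,Z\}$ at the sites of $S$ and equal to $I$ elsewhere. There are $3^{|S|}$ of them.

**Definition.** For $Q\subseteq\{1,\dots,n\}$ and states $\varphi,\psi$ put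
$$b_Q(\varphi,\psi)=\sum_{\sigma\in\mathcal B_Q}\operatorname{Tr}[\sigma\varphi]\operatorname{Tr}[\sigma\psi],\qquad a_Q(\rho)=b_Q(\rho,\rho).$$
In particular $b_\emptyset=\operatorname{Tr}\varphi\operatorname{Tr}\psi=1$. The sector length and its normalized version are
$$A_k(\rho)=\sum_{|S|=k}a_S(\rho),\qquad \alpha_k(\rho)=A_k(\rho)\Big/\binom nk\qquad(0\le k\le n).$$

So $A_k$ measures the total amount of correlation carried by exactly $k$ bodies, and $\alpha_k$ is the average of $a_S$ over the $k$-subsets $S$. The number $a_S(\rho)$ depends only on the marginal $\rho_S$. Three examples fix the scale.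

* A one-qubit state is $\frac12(I+n_xX+n_yY+n_zZ)$ with Bloch vector of length at most $1$, and length exactly $1$ if and only if the state is pure. For a product state with Bloch vectors $\vec n_i$ we get $a_S=\prod_{i\in S}|\vec n_i|^2$. A pure product state therefore has $a_S=1$ for all $S$, and $A_k=\binom nk$ for every $k$.
* The Bell state $(|00\rangle+|11\rangle)/\sqrt2$ has $\langle XX\rangle=1$, $\langle YY\rangle=-1$, $\langle ZZ\rangle=1$, and its other non-identity Paulis have expectation $0$. So $A_1=0$ and $A_2=3$, while $\binom22=1$.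
* The three-qubit state $(|000\rangle+|111\rangle)/\sqrt2$ has nonzero expectations ($\pm1$) at $III$, at the three $ZZ$ on pairs, and at $XXX,XYY,YXY,YYX$. So $A_1=0$, $A_2=3=\binom32$, $A_3=4>\binom33$.

For $k=1$ we have $A_1=\sum_i|\vec n_i|^2\le n$ always. For $k=2$ the Bell state violates $A_2\le\binom n2$ at $n=2$. One more qubit cures this.

First, an observation used throughout. If $k\le M\le n$, choose a uniform $M$-subset $T$ and then a uniform $k$-subset $S\subseteq T$. Then $S$ is a uniform $k$-subset of $\{1,\dots,n\}$, so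
$$\alpha_k(\rho)=\operatorname*{avg}_{|T|=M}\alpha_k(\rho_T).\tag{1}$$
Hence if $\alpha_k\le1$ holds for all $M$-qubit states, then it holds for all $n$-qubit states with $n\ge M$. Conversely, a violation at $n$ qubits produces a violation at every $M$ with $k\le M\le n$.

We also need the purity of a marginal. Expanding $\rho_S=2^{-|S|}\sum_{Q\subseteq S}\sum_{\sigma\in\mathcal B_Q}\operatorname{Tr}[\sigma\rho]\,\sigma$ and using the orthogonality of Pauli operators gives
$$\operatorname{Tr}\rho_S^2=2^{-|S|}\sum_{Q\subseteq S}a_Q(\rho).\tag{2}$$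

**Lemma 1.** For $N\ge3$ qubits, $A_2\le\binom N2$. Hence for all $N$-qubit states $\varphi,\psi$,
$$\sum_{|Q|=2}b_Q(\varphi,\psi)\le\binom N2 .$$

**Proof.** Let $N=3$ and let $\rho$ be pure. By the Schmidt decomposition, complementary marginals of a pure state have the same nonzero spectrum, so $\operatorname{Tr}\rho_{\{i,j\}}^2=\operatorname{Tr}\rho_{\{l\}}^2$ for $\{i,j,l\}=\{1,2,3\}$. By (2) this reads $\frac14(1+a_i+a_j+a_{ij})=\frac12(1+a_l)$. Summing over the three choices of $l$,
$$\tfrac14(3+2A_1+A_2)=\tfrac12(3+A_1).$$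
The $A_1$ terms cancel and $A_2=3$. A mixed three-qubit state is a convex combination of pure states, and $A_2$ is a sum of squares of linear functions, hence convex. So $A_2\le3$ for all three-qubit states, that is, $\alpha_2\le1$. For $N\ge3$ use (1) with $M=3$.

For the last statement, let $w_\varphi$ be the real vector of the numbers $\operatorname{Tr}[\sigma\varphi]$, with $\sigma$ running over the weight-$2$ Paulis. Then $\sum_{|Q|=2}b_Q(\varphi,\psi)=\langle w_\varphi,w_\psi\rangle$ and $\|w_\varphi\|^2=A_2(\varphi)\le\binom N2$, and the same holds for $\psi$. Apply Cauchy–Schwarz. $\square$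

So for $k=2$ the product value $\binom nk$ is the maximum as soon as $n\ge3$. What changes for general $k$? The product state shows that the maximum of $A_k$ is at least $\binom nk$. The conjecture in "Numerical bounds on few body sector-lengths" (https://maximilianruesch.de/scientific/bsc-thesis/bsc-thesis.pdf) is that for every $k$ there is an $n_0\ge k$ such that $A_k\le\binom nk$ for all $n\ge n_0$ and all $n$-qubit states. For $k\in\{2,3\}$ such an $n_0$ is known to exist; we shall not use this. The conjecture is true, and we shall prove the following.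

**Theorem 1.** For every $k\ge0$ there is an $n_0(k)$ such that $A_k(\rho)\le\binom nk$ for all $n\ge n_0(k)$ and all $n$-qubit states $\rho$. One may take $n_0(0)=0$; $n_0(k)=28k$ for odd $k$; $n_0(2)=3$; $n_0(4)=12$; $n_0(k)=111k$ for even $k\ge4$.

**Theorem 2.**

* (a) Let $k$ be odd and $n\ge28k$. Then $A_k(\rho)=\binom nk$ if and only if $\rho$ is a pure product state.
* (b) Let $k$ be even, with $k=2$, $n\ge5$ or $k\ge4$, $n\ge111k$. Then $A_k(\rho)=\binom nk$ if and only if, up to local unitaries, $\rho$ is supported on $\mathrm{span}\{|0\rangle^{\otimes n},|1\rangle^{\otimes n}\}$. Moreover, for even $k\ge4$ and $n\ge111k$, $\;1-\alpha_k\ge\frac2{51}(1-\alpha_2)$.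

**Theorem 3.** Any valid $n_0(k)$ satisfies $n_0(k)\ge k+1$ for $k\ge2$, and $n_0(k)>\frac32k$ if $4\mid k$, $k\ge4$. Hence the smallest valid $n_0(k)$ is $\Theta(k)$.

## 2. GHZ states and Bell pairs: no fixed surplus of qubits is enough

By (1), it suffices to prove $\alpha_k\le1$ at a single $n$. For $k=2$ the value $n=k+1$ worked, so the sensible first attempt is to take $n=k+1$, or $k$ plus a constant, and to play with purities again. The lower bounds in Theorem 3 show that this cannot work for all $k$.

**Step 1: $n=k$ fails for every $k\ge2$.** Take the GHZ state $(|0\rangle^{\otimes k}+|1\rangle^{\otimes k})/\sqrt2$. A string in $\{X,Y\}^k$ with $y$ factors $Y$ sends $|1\rangle^{\otimes k}$ to $(-i)^y|0\rangle^{\otimes k}$ and $|0\rangle^{\otimes k}$ to $i^y|1\rangle^{\otimes k}$. Its expectation is $\frac12\big((-i)^y+i^y\big)$, which is $\pm1$ for even $y$. There are $2^{k-1}$ strings with $y$ even, so $A_k\ge2^{k-1}>1=\binom kk$. Hence $n_0(k)\ge k+1$.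

**Step 2: $n=6m$ fails for $k=4m$, $m\ge1$.** Take a product of $3m$ Bell pairs. The Paulis with nonzero expectation (which is $\pm1$) are the products of $II,XX,YY,ZZ$ on the pairs. Weight $4m$ means that $2m$ of the $3m$ pairs carry a non-identity factor, with three choices each, so
$$A_{4m}=\binom{3m}{2m}3^{2m}=\binom{3m}{m}9^m .$$
For $m=1$ this is $27>15=\binom64$. In general compare with $\binom{6m}{4m}$ through
$$c_m=\binom{6m}{4m}\Big/\binom{3m}m=\frac{(6m)!\,m!}{(4m)!\,(3m)!},\qquad c_0=1 .$$
In the ratio
$$\frac{c_{m+1}}{c_m}=\frac{(6m+1)(6m+2)\cdots(6m+6)\,(m+1)}{(4m+1)(4m+2)(4m+3)(4m+4)\,(3m+1)(3m+2)(3m+3)}$$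
the factors $6m+2,6m+4,6m+6$ cancel against $3m+1,3m+2,3m+3$ and leave $8$, and $(m+1)/(4m+4)=\frac14$. Hence
$$\frac{c_{m+1}}{c_m}=2\cdot\frac{6m+1}{4m+1}\cdot\frac{6m+3}{4m+2}\cdot\frac{6m+5}{4m+3}\le2\cdot\frac32\cdot\frac32\cdot\frac53=\frac{15}2<9,$$
where $\frac{6m+5}{4m+3}\le\frac53$ because $18m+15\le20m+15$. So $c_m<9^m$ for $m\ge1$, which says $A_{4m}>\binom{6m}{4m}$. A valid $n_0(4m)$ must exceed $6m=\frac32\cdot4m$.

These two steps give the inequalities of Theorem 3. Its last sentence follows once Theorem 1 is proved, since $k\le n_0(k)$ by requirement and the smallest valid $n_0(k)$ is at most $111k$ for $k\ge1$.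

We must therefore work with $n$ proportional to $k$.

## 3. Two copies, singlets, and a three-term recursion

The quantity $A_k$ is quadratic in $\rho$, hence linear in $\rho\otimes\rho$. On the two copies of qubit $i$ let
$$V_i=X\otimes X+Y\otimes Y+Z\otimes Z=2\,\mathrm{SWAP}_i-I .\tag{3}$$
To check the second equality: $XX+YY$ kills $|00\rangle$ and $|11\rangle$ and sends $|01\rangle\leftrightarrow2|10\rangle$ and $|10\rangle\leftrightarrow2|01\rangle$ in the sense that $|01\rangle\mapsto2|10\rangle$, $|10\rangle\mapsto2|01\rangle$, while $ZZ$ is $+1,+1,-1,-1$ on $|00\rangle,|11\rangle,|01\rangle,|10\rangle$. So $\frac12(I+V_i)$ fixes $|00\rangle,|11\rangle$ and exchanges $|01\rangle,|10\rangle$. Since SWAP is $+1$ on the three-dimensional symmetric (triplet) space and $-1$ on the singlet, $V_i$ has eigenvalue $1$ on the triplet space and $-3$ on the singlet.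

Put $V_S=\prod_{i\in S}V_i$. The $V_i$ commute, since they act on different sites, and multiplying out gives $V_S=\sum_{\sigma\in\mathcal B_S}\sigma\otimes\sigma$. Hence
$$b_S(\varphi,\psi)=\operatorname{Tr}[(\varphi\otimes\psi)V_S].\tag{4}$$

The eigenvalues of $\sum_{|S|=k}V_S$ are elementary symmetric functions of the numbers $1$ and $-3$. We need to control these. For real $v_1,\dots,v_N$ let $e_m$ be the elementary symmetric polynomials, $t=e_1$, $N_m=e_m/\binom Nm$, and let $e_m^{(i)}$ be the polynomial with $v_i$ omitted. From $e_m=e_m^{(i)}+v_ie_{m-1}^{(i)}$ and $\sum_iv_ie_m^{(i)}=(m+1)e_{m+1}$,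
$$t\,e_m=\sum_iv_ie_m=(m+1)e_{m+1}+\sum_iv_i^2e_{m-1}^{(i)} .\tag{5}$$
If the $v_i$ take only two values, $v_i^2$ is a linear function of $v_i$, and the last sum closes up. We use $\sum_ie_{m-1}^{(i)}=(N-m+1)e_{m-1}$ and $\sum_iv_ie_{m-1}^{(i)}=m\,e_m$ (count how often each monomial occurs), and the identities $(m+1)\binom N{m+1}=(N-m)\binom Nm$ and $(N-m+1)\binom N{m-1}=m\binom Nm$.

* If all $v_i\in\{1,-3\}$, then $(v_i-1)(v_i+3)=0$, so $v_i^2=3-2v_i$, and (5) becomes $(m+1)e_{m+1}=(t+2m)e_m-3(N-m+1)e_{m-1}$. Dividing by $\binom Nm$,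
$$(N-m)N_{m+1}=(t+2m)N_m-3m\,N_{m-1}.\tag{6}$$
* If all $v_i\in\{3,-3\}$, then $v_i^2=9$, and in the same way
$$(N-m)N_{m+1}=t\,N_m-9m\,N_{m-1}.\tag{7}$$

Both hold for $1\le m\le N-1$, with $N_0=1$ and $N_1=t/N$.

## 4. Odd $k$: every eigenvalue with a singlet is below $1$

By (4), $\alpha_k(\rho)=\operatorname{Tr}[(\rho\otimes\rho)\mu_k]$ with $\mu_k=\binom nk^{-1}\sum_{|S|=k}V_S$. On the joint eigenspaces of the $V_i$ with exactly $j$ singlets, $\mu_k$ has the eigenvalue $N_k(j)$, formed as in Section 3 from $n-j$ values $1$ and $j$ values $-3$, so that $N=n$ and $t=n-4j$. Let $p_j\ge0$ be the probability of exactly $j$ singlets in the state $\rho\otimes\rho$; these add up to $1$. Then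
$$\alpha_k(\rho)=\sum_{j=0}^np_j\,N_k(j),\qquad N_k(0)=1.\tag{8}$$
For example $N_1(j)=1-4j/n$, which gives $k=1$ again.

**Claim.** Let $k$ be odd and $n\ge28k$. Then $N_k(j)<1$ for all $j\ge1$.

Fix $j\ge1$ and write $N_m$ for $N_m(j)$. For large $n$ one expects $N_m$ to behave like $(t/n)^m$. If $|t|/n$ is not too close to $1$, the recursion (6) keeps $|N_m|<1$. If $t$ is near $n$, then $N_m$ decreases. If $t$ is very negative, the signs alternate, and oddness of $k$ saves us. We use (6) for $1\le m\le k-1$.

**Step 1: the case $|t|\le n-6k$.** We show by induction that $|N_m|<1$ for $1\le m\le k$. First, $|N_1|=|t|/n<1$. If $|N_m|<1$ and $|N_{m-1}|\le1$ with $1\le m\le k-1$, then $(|t|+2m)|N_m|<|t|+2m$ because $|t|+2m>0$, and so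
$$|N_{m+1}|<\frac{|t|+5m}{n-m}\le\frac{n-6k+5m}{n-m}\le1,$$
the last step because $6m\le6k$. Thus $|N_k|<1$.

**Step 2: the case $t>n-6k$.** We first show that $N_m>0$ for $0\le m\le k$ and $N_{m+1}/N_m\ge\frac12$ for $0\le m<k$. For $m=0$ the ratio is $t/n\ge1-6k/n\ge\frac12$. If it is at least $\frac12$ at $m-1$, then $N_m>0$, $N_{m-1}/N_m\le2$, and (6) gives
$$\frac{N_{m+1}}{N_m}=\frac{t+2m-3mN_{m-1}/N_m}{n-m}\ge\frac{n-6k+2m-6m}{n-m}\ge\frac{n-10k}n\ge\frac12 .$$
(The middle numerator is at least $n-10k>0$, so enlarging the denominator to $n$ decreases the fraction.) Next, subtract $(n-m)N_m$ from both sides of (6) and use $t-n=-4j$: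
$$(n-m)(N_{m+1}-N_m)=3m(N_m-N_{m-1})-4jN_m .\tag{9}$$
We have $N_1-N_0=-4j/n<0$. If $N_m-N_{m-1}<0$, then both terms on the right of (9) are negative, so $N_{m+1}-N_m<0$. Hence $N_0>N_1>\dots>N_k$, and $N_k<1$.

**Step 3: the case $t<-(n-6k)$.** Write $N_m=(-1)^mB_m$. Then (6) becomes
$$(n-m)B_{m+1}=(|t|-2m)B_m-3m\,B_{m-1}.\tag{10}$$
Again $B_{m+1}/B_m\ge\frac12$ for $0\le m<k$, with all $B_m>0$: first $B_1/B_0=|t|/n\ge1-6k/n\ge\frac12$, and if the ratio at $m-1$ is at least $\frac12$, then
$$\frac{B_{m+1}}{B_m}\ge\frac{n-6k-2m-6m}{n-m}\ge\frac{n-14k}n\ge\frac12,$$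
because $n\ge28k$. So $B_k>0$, and since $k$ is odd, $N_k=-B_k<0<1$. The claim is proved. $\square$

**Proof of Theorem 1 for odd $k$ and of Theorem 2(a).** By (8) and the claim, $\alpha_k\le1$ for $n\ge28k$, with equality if and only if $p_0=1$. Now $p_0=1$ means that the singlet probability of each site vanishes. The singlet projector at site $i$ is $\frac12(I-\mathrm{SWAP}_i)$ and $\operatorname{Tr}[(\rho_i\otimes\rho_i)\mathrm{SWAP}_i]=\operatorname{Tr}\rho_i^2$, so this probability is $\frac12(1-\operatorname{Tr}\rho_i^2)$. Equality thus holds if and only if every one-qubit marginal is pure, $\rho_i=|\psi_i\rangle\langle\psi_i|$. In that case the projector $|\psi_i\rangle\langle\psi_i|$ at site $i$ has expectation $1$ in $\rho$, so $\rho$ is supported on its range, for every $i$. The intersection of these ranges is spanned by $\psi_1\otimes\cdots\otimes\psi_n$, so $\rho$ is a pure product state. Conversely, a pure product state has pure one-qubit marginals. $\blacksquare$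

## 5. The all-singlet sector when $k$ is even

In Step 3 the sign $(-1)^k$ was essential. For even $k$ take $j=n$: all $v_i=-3$, so $N_k(n)=(-3)^k=3^k>1$. The operator inequality $\mu_k\le I$ is false for every $n$ and every even $k\ge2$, and (8) alone cannot give $\alpha_k\le1$.

One may object that $\rho\otimes\rho$ cannot sit in the all-singlet sector: each site has singlet probability $\frac12(1-\operatorname{Tr}\rho_i^2)\le\frac14$. This information does not suffice. The distribution $p_0=\frac34$, $p_n=\frac14$ respects it and would give $\alpha_k=\frac34+\frac14 3^k>1$. Already for $k=2$ this value is $3$, although $\alpha_2\le1$ for $n\ge3$. So Lemma 1 contains something that the singlet count does not see, and the natural plan is to lift Lemma 1 from $k=2$ to all even $k$.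

The first way to lift it would be to go up by two bodies at a time and to prove $\alpha_0\ge\alpha_2\ge\alpha_4\ge\cdots$. This is false for every $n\ge4$. The operator $\rho=2^{-n}(I+Z_1Z_2Z_3Z_4)$ is a state, because $Z_1Z_2Z_3Z_4$ has eigenvalues $\pm1$ and trace $0$. It has $\alpha_2=0$ and $\alpha_4=\binom n4^{-1}>0$.

The single differences have no sign, but the sum
$$1-\alpha_k=(\alpha_0-\alpha_2)+(\alpha_2-\alpha_4)+\dots+(\alpha_{k-2}-\alpha_k)$$
may still be treated as a whole, as in $1-v^{k}=(1-v^2)(1+v^2+\dots+v^{k-2})$. The factor $1-v^2$ should become "one minus a pair correlation", which is nonnegative by Lemma 1. The other factor lives on the remaining qubits. To multiply an inequality by it we would like it to be a number. We therefore measure the remaining qubits.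

## 6. Measuring the same random Pauli bases on both copies

Fix $R\subset\{1,\dots,n\}$ with $|R|=r$, and write $R^c$ for its complement. For bases $c\in\{X,Y,Z\}^R$ and outcomes $x\in\{\pm1\}^R$ let
$$\Pi_x^c=\bigotimes_{i\in R}\tfrac12(I+x_i\sigma_{c_i}),\qquad p_c(x)=\operatorname{Tr}[\rho\,\Pi_x^c],$$
and let $\rho_x^c$ be the post-measurement state on $R^c$, so that $\operatorname{Tr}_R[\rho\,\Pi^c_x]=p_c(x)\rho^c_x$. If $p_c(x)=0$, choose $\rho_x^c$ arbitrarily. For the Bell state with $R=\{1\}$ and $c=Z$, for instance, $p_c(\pm1)=\frac12$ and the post-measurement states are $|0\rangle\langle0|$ and $|1\rangle\langle1|$.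

**Lemma 2.** For $S\subseteq R$ and $Q\subseteq R^c$,
$$a_{S\cup Q}(\rho)=3^{|S|}\cdot3^{-r}\sum_c\sum_{x,x'}p_c(x)p_c(x')\Big(\prod_{i\in S}x_ix_i'\Big)\,b_Q(\rho_x^c,\rho_{x'}^c).\tag{11}$$

**Proof.** We build $V_S$ out of measurement projectors, site by site, using the same basis on both copies but separate outcomes $x,x'$. At one site, $\sum_xx\,\frac12(I+x\sigma_c)=\sigma_c$ and $\sum_x\frac12(I+x\sigma_c)=I$. So at a site in $S$, with one-site projectors $\Pi^c_x$,
$$\frac13\sum_c\sum_{x,x'}xx'\,\Pi_x^c\otimes\Pi_{x'}^c=\frac13\sum_c\sigma_c\otimes\sigma_c=\frac13V,$$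
and at a site in $R\setminus S$ the sum $\frac13\sum_c\sum_{x,x'}\Pi_x^c\otimes\Pi_{x'}^c$ is the identity. Multiplying over the sites of $R$,
$$3^{-r}\sum_c\sum_{x,x'}\Big(\prod_{i\in S}x_ix'_i\Big)\Pi_x^c\otimes\Pi_{x'}^c=3^{-|S|}V_S .$$
Multiply by $V_Q$ and take the expectation in $\rho\otimes\rho$. On the right we get $3^{-|S|}\operatorname{Tr}[(\rho\otimes\rho)V_SV_Q]=3^{-|S|}a_{S\cup Q}(\rho)$ by (4). On the left, tracing out $R$ on both copies turns $\operatorname{Tr}[(\rho\otimes\rho)(\Pi_x^c\otimes\Pi_{x'}^c)V_Q]$ into $p_c(x)p_c(x')\,b_Q(\rho_x^c,\rho_{x'}^c)$. $\square$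

## 7. Telescoping: an identity for $1-\alpha_k$

Let $k=2d\ge2$ and $r=n-3\ge k-2$: we measure all but three qubits, and three is the smallest number to which Lemma 1 applies. For $\varepsilon\in\{\pm1\}^r$ put
$$F_l(\varepsilon)=3^l\binom rl^{-1}e_l(\varepsilon),\qquad g(\varepsilon)=\sum_{m=0}^{d-1}F_{2m}(\varepsilon).$$
The factor $3^l$ is the $3^{|S|}$ of (11), and $F_l$ is the normalized symmetric function $N_l$ of the numbers $v_i=3\varepsilon_i$. So $g$ is the multi-variable form of $1+v^2+\dots+v^{k-2}$ at $v_i=3\varepsilon_i$. For $k=2$, $g\equiv1$. For $k=4$, $g=1+F_2$.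

**Lemma 3.** With averages over all $R$ with $|R|=n-3$, all $c$, and the three pairs $Q\subset R^c$,
$$1-\alpha_k(\rho)=\operatorname*{avg}_{R,c}\sum_{x,x'}p_c(x)p_c(x')\,g(xx')\Big[1-\operatorname*{avg}_Qb_Q(\rho_x^c,\rho_{x'}^c)\Big],\tag{12}$$
where $xx'=(x_ix_i')_{i\in R}$. Each bracket is $\ge0$.

**Proof.** Fix $R$. Since $F_{2m}(xx')=\binom r{2m}^{-1}\sum_{S\subseteq R,|S|=2m}3^{2m}\prod_{i\in S}x_ix'_i$, and the average over $c$ is $3^{-r}\sum_c$, Lemma 2 applies to each $S$, once with $\emptyset$ in place of $Q$ (recall $b_\emptyset=1$) and once with each pair $Q$. So the average over $c$ on the right of (12) equals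
$$\sum_{m<d}\binom r{2m}^{-1}\sum_{S\subseteq R,\,|S|=2m}\Big(a_S-\operatorname*{avg}_Qa_{S\cup Q}\Big).$$
Now choose $R$ uniformly, then $S\subseteq R$ uniformly of size $2m$, then a pair $Q\subset R^c$ uniformly. By symmetry under permutations of the sites, $S$ is a uniform $2m$-subset and $S\cup Q$ is a uniform $(2m+2)$-subset of $\{1,\dots,n\}$. Averaging over $R$ gives
$$\sum_{m<d}(\alpha_{2m}-\alpha_{2m+2})=\alpha_0-\alpha_k=1-\alpha_k .$$
For the brackets, Lemma 1 with $N=3$, applied to the three-qubit states $\rho_x^c,\rho_{x'}^c$, says that the sum of $b_Q$ over the three pairs is at most $3$, so the average is at most $1$. $\square$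

All that is left to ask for is $g\ge0$ on the cube $\{\pm1\}^r$.

## 8. Positivity of the weight $g$

**The case $k=4$ by hand.** With $s=\sum_i\varepsilon_i$ we have $e_2(\varepsilon)=\frac12(s^2-r)$, so
$$g=1+9\,\frac{s^2-r}{r(r-1)} .$$
For $r=9$ the number $s$ is odd, so $s^2\ge1$ and $g\ge1+9\cdot\frac{1-9}{72}=0$. For $r=8$ and $s=0$, however, $g=1-\frac97<0$. So the method starts to work at $r=9$, that is, $n=12$. The term $F_2$ alone is negative there when $s=\pm1$, and it is the constant term $F_0=1$ that compensates for it.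

In general, (7) with $N=r$ and $\tau=3\sum_i\varepsilon_i$ reads
$$(r-m)F_{m+1}=\tau F_m-9m\,F_{m-1},\qquad F_0=1,\quad F_1=\tau/r.\tag{13}$$
Two regimes are visible. If $\tau/r$ is large, the first term wins and all $F_m$ are positive. If $\tau/r$ is well below $1$, the $F_m$ decay geometrically and cannot use up $F_0=1$. When $m/r$ is small enough, the two regimes overlap.

**Lemma 4.** Let $d\ge2$, $n\ge111k$, $r=n-3$. Then $g(\varepsilon)\ge\frac2{51}$ for all $\varepsilon\in\{\pm1\}^r$.

**Proof.** Only even indices enter $g$, and $F_{2m}(-\varepsilon)=F_{2m}(\varepsilon)$, so we may assume $\tau\ge0$. The function $g$ involves $F_0,\dots,F_{k-2}$, so (13) is needed only for $1\le m\le k-3$, and then $r\ge111k-3\ge111m$.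

**Step 1: the case $\tau\ge\frac47r$.** We show that all $F_m$ are positive. More precisely, $F_m>0$ and $F_{m+1}/F_m\ge\frac27$ for $0\le m\le k-3$. For $m=0$ the ratio is $\tau/r\ge\frac47$. If the ratio at $m-1$ is at least $\frac27$, then $F_m>0$, $F_{m-1}/F_m\le\frac72$, and
$$\frac{F_{m+1}}{F_m}=\frac{\tau-9mF_{m-1}/F_m}{r-m}\ge\frac{\frac47r-\frac{63}2m}{r-m}\ge\frac47-\frac{63m}{2r}\ge\frac47-\frac{63}{222}\ge\frac27 .$$
In the second inequality the denominator is enlarged to $r$, which is allowed because the numerator is positive: $\frac47r\ge\frac{444}7m>\frac{63}2m$. The last inequality is $\frac{63}{222}\le\frac27$, that is, $441\le444$. So all of $F_0,\dots,F_{k-2}$ are positive and $g\ge F_0=1$.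

**Step 2: the case $0\le\tau<\frac47r$.** We show that $|F_m|\le q^m$ with $q=\frac7{10}$ for $0\le m\le k-2$. This holds for $m=0$, and for $m=1$ because $\frac47<\frac7{10}$. If it holds for $m-1$ and $m$, then by (13)
$$(r-m)|F_{m+1}|\le q^{m-1}\big(\tfrac47rq+9m\big)=q^{m-1}(0.4\,r+9m)\le q^{m-1}\cdot0.49\,(r-m).$$
The last inequality is equivalent to $9.49\,m\le0.09\,r$, which holds because $0.09\,r\ge0.09\cdot111\,m=9.99\,m$. Since $0.49=q^2$, we get $|F_{m+1}|\le q^{m+1}$. Hence
$$g\ge1-\sum_{m\ge1}q^{2m}=1-\sum_{m\ge1}(0.49)^m=1-\frac{0.49}{0.51}=\frac2{51}.\qquad\square$$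

**Proof of Theorem 1 for even $k$.** For $k=0$, $A_0=1=\binom n0$. For $k=2$ the statement is Lemma 1. For even $k\ge4$ and $n\ge111k$, every term on the right of (12) is nonnegative, by Lemma 4 and the nonnegativity of the brackets, so $\alpha_k\le1$. For $k=4$ and $n=12$, the computation at the start of this section gives $g\ge0$, and (12) gives $\alpha_4\le1$. For $k=4$ and $n>12$ use (1) with $M=12$. $\blacksquare$

With Section 4 this proves Theorem 1, and by the remark at the end of Section 2 it also completes Theorem 3.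

## 9. Stability, and the states with $\alpha_2=1$

We now prove Theorem 2(b). Its quantitative half comes from comparing (12) for two values of $k$.

**Step 1: reduction to $k=2$.** Let $k\ge4$ be even and $n\ge111k$. For $d=1$ we have $g\equiv1$, and (12) expresses $1-\alpha_2$ as $\operatorname{avg}_{R,c}\sum_{x,x'}p_c(x)p_c(x')[\cdots]$ with the same $R$, the same measurements and the same nonnegative brackets as for $k$. Replacing $g$ by its lower bound $\frac2{51}$ from Lemma 4 in the formula for $k$ gives
$$1-\alpha_k\ge\frac2{51}(1-\alpha_2).$$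
If $\alpha_k=1$, then $\alpha_2\ge1$, and $\alpha_2\le1$ by Lemma 1, so $\alpha_2=1$. For the "only if" part of Theorem 2(b) it therefore remains to treat states with $\alpha_2(\rho)=1$ and $n\ge5$.

Assume this from now on. Let $\sigma_a^{(i)}$, $a\in\{X,Y,Z\}$, be the Pauli operators at site $i$, and put
$$T_{ij}[ab]=\operatorname{Tr}[\sigma_a^{(i)}\sigma_b^{(j)}\rho],\qquad f_{ij}=\sum_{a,b}T_{ij}[ab]^2=a_{\{i,j\}}(\rho).$$
Thus $T_{ij}$ is a real $3\times3$ matrix and $T_{ji}=T_{ij}^T$.

**Step 2: all pairs are equally correlated, $f_{ij}=1$.** Every three-qubit marginal has $A_2\le3$, and by (1) the average of these values is $3\alpha_2=3$. So each of them equals $3$: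
$$f_{ij}+f_{jl}+f_{il}=3\quad\text{for all distinct }i,j,l.$$
For distinct $i,j,l,m$, add this for the triangles $ijl$ and $ijm$ and subtract it for $ilm$ and $jlm$. All mixed terms cancel, and $2f_{ij}-2f_{lm}=0$. So disjoint pairs have equal $f$. Two pairs that share one site occupy three sites. Since $n\ge5$, there is a third pair disjoint from both, so they have equal $f$ as well. Hence $f$ is constant, and the constant is $1$.

**Step 3: four-body correlations factorize.** We measure two qubits and use the equality case of Cauchy–Schwarz. Apply Lemma 2 with $|R|=2$ and $S=\emptyset$, and average over all $R$, over $c$, and over pairs $Q\subset R^c$. Such a $Q$ is a uniform pair of sites, so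
$$0=1-\alpha_2=\operatorname*{avg}_{R,c}\sum_{x,x'}p_c(x)p_c(x')\Big[1-\operatorname*{avg}_{Q\subset R^c}b_Q(\rho_x^c,\rho_{x'}^c)\Big].$$
Each bracket is $\ge0$ by Lemma 1, because $R^c$ has $N=n-2\ge3$ qubits. So each bracket with $p_c(x)p_c(x')>0$ vanishes. Let $w_x$ be the vector of the numbers $\operatorname{Tr}[\sigma\rho_x^c]$, with $\sigma$ running over the weight-$2$ Paulis on $R^c$. For $x,x'$ with positive probability the vanishing brackets say $\langle w_x,w_{x'}\rangle=\binom{n-2}2$, including $x=x'$. Hence $\|w_x-w_{x'}\|^2=0$. So all $w_x$ with $p_c(x)>0$ coincide, and they equal the corresponding vector of their average $\sum_xp_c(x)\rho_x^c=\rho_{R^c}$. In words: measuring two qubits in Pauli bases does not change the two-body correlations of the others.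

Let $R=\{l,m\}$, $\{i,j\}\subset R^c$, and $c=(\gamma,\delta)$. Then
$$\operatorname{Tr}[\sigma_a^{(i)}\sigma_b^{(j)}\sigma_\gamma^{(l)}\sigma_\delta^{(m)}\rho]=\sum_xp_c(x)\,x_lx_m\operatorname{Tr}[\sigma_a^{(i)}\sigma_b^{(j)}\rho_x^c]=T_{ij}[ab]\sum_xp_c(x)x_lx_m=T_{ij}[ab]\,T_{lm}[\gamma\delta].$$
The left side does not know which two sites we measured. With $R=\{j,m\}$ instead, it equals $T_{il}[a\gamma]\,T_{jm}[b\delta]$. So for all distinct $i,j,l,m$,
$$T_{ij}[ab]\,T_{lm}[\gamma\delta]=T_{il}[a\gamma]\,T_{jm}[b\delta].\tag{14}$$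

**Step 4: every $T_{ij}$ is $\pm n_in_j^T$ with unit vectors $n_i$ that do not depend on the partner.** Fix distinct $i,j,l,m$. Since $f_{lm}=1$, there are $\gamma,\delta$ with $T_{lm}[\gamma\delta]\ne0$, and (14) gives
$$T_{ij}[ab]=\frac{T_{il}[a\gamma]\,T_{jm}[b\delta]}{T_{lm}[\gamma\delta]} .$$
So $T_{ij}$ has rank at most one, and it is nonzero because $f_{ij}=1$. Its column space is spanned by the column $\gamma$ of $T_{il}$. The matrix $T_{il}$ also has rank one, by the same argument, so $T_{ij}$ and $T_{il}$ have the same column space. Hence for each $i$ there is one line $L_i\subset\mathbb R^3$ that is the column space of $T_{ij}$ for every $j\ne i$. Because $T_{ij}^T=T_{ji}$, the row space of $T_{ij}$ is $L_j$. Choose unit vectors $n_i\in L_i$. Then $T_{ij}=s_{ij}n_in_j^T$ for a real number $s_{ij}$, and $f_{ij}=s_{ij}^2=1$ gives $s_{ij}=\pm1$.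

**Step 5: the support of $\rho$.** Replace $n_i$ by $s_{1i}n_i$ for $i\ge2$, so that $T_{1i}=n_1n_i^T$. Conjugation by one-qubit unitaries realizes every rotation of $\mathbb R^3$, so local unitaries map each $n_i\cdot\vec\sigma$ to $Z$. After this change, $\operatorname{Tr}[Z_1Z_i\rho]=n_1^TT_{1i}n_i=1$ for $i=2,\dots,n$. Since $Z_1Z_i$ has eigenvalues $\pm1$, $\rho$ is supported on its $+1$ eigenspace for each $i$. The joint $+1$ eigenspace is spanned by the computational basis vectors whose entries all agree, which is $\mathrm{span}\{|0\rangle^{\otimes n},|1\rangle^{\otimes n}\}$.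

**Step 6: the converse.** Let $\rho$ be supported on this span, with populations $p_0=\langle0\cdots0|\rho|0\cdots0\rangle$ and $p_1=\langle1\cdots1|\rho|1\cdots1\rangle$, and let $1\le k<n$. A weight-$k$ Pauli operator has a factor $I$ at some site, so its matrix element between $|0\rangle^{\otimes n}$ and $|1\rangle^{\otimes n}$ is zero. Its diagonal elements on these two vectors are nonzero only if it is a product of $Z$'s, and then they are $1$ and $(-1)^k$. There are $\binom nk$ such products, so
$$A_k=\binom nk\big(p_0+(-1)^kp_1\big)^2 .$$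
For even $k$ this is $\binom nk$, because $p_0+p_1=1$. Both ranges in Theorem 2(b) have $k<n$. Finally, sector lengths are invariant under local unitaries, since by (4) $a_S=\operatorname{Tr}[(\rho\otimes\rho)V_S]$ and $V_i=2\,\mathrm{SWAP}_i-I$ commutes with $U\otimes U$ for every one-qubit unitary $U$. This proves Theorem 2(b). $\blacksquare$
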